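# Rotation distance on graphs of bounded tree-width and path-width: bit-reversed combs and balanced separators

## 1. The comb, bit reversal, and clique blow-ups

Let $N=2^h$ with $h\ge 1$.

**Definition (comb).** The comb $C_N$ has a path $s_1s_2\cdots s_N$, the spine, and for each $i$ one leaf $\ell_i$ attached to $s_i$. It has $2N$ vertices. We call $i$ the index of both $s_i$ and $\ell_i$.

**Definition (bit-reversal order).** Write $i-1$ in binary as $c_{h-1}\cdots c_1c_0$, and sort the leaves $\ell_i$ lexicographically by $(c_0,c_1,\dots,c_{h-1})$. So the lowest bit is the most significant for the sorting. Call the resulting order $\lambda$, and let $\lambda^{\rm rev}$ be its reverse.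

For $N=8$ this gives $\lambda=\ell_1\,\ell_5\,\ell_3\,\ell_7\,\ell_2\,\ell_6\,\ell_4\,\ell_8$. Read it at several scales. On all eight indices it alternates between the left half $\{1,2,3,4\}$ and the right half $\{5,6,7,8\}$. Keep only the indices $1,\dots,4$: the order is $1,3,2,4$, which alternates between $\{1,2\}$ and $\{3,4\}$. Keep only $5,\dots,8$: the order is $5,7,6,8$, again alternating. This is general. A dyadic interval is a set $I$ of $2^j$ indices, $1\le j\le h$, on which $c_{h-1},\dots,c_j$ are constant and the other bits are arbitrary. Its left and right halves are given by $c_{j-1}=0$ and $c_{j-1}=1$.

**Lemma 1 (alternation at every scale).** For every dyadic interval $I$, the restriction of $\lambda$ to the leaves with index in $I$ alternates left, right, left, right, and so on, starting with left.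

**Proof.** On $I$ the bits $c_j,\dots,c_{h-1}$ are constant, so $\lambda$ sorts $I$ by $(c_0,\dots,c_{j-1})$, with $c_{j-1}$ as the least significant entry. Thus the members of $I$ occur in pairs that agree in $c_0,\dots,c_{j-2}$, and within each pair first comes $c_{j-1}=0$, then $c_{j-1}=1$. $\square$

The two orders of $V(C_N)$ that carry the lower bound are
$$\pi=\lambda\,s_1s_2\cdots s_N,\qquad \pi'=\lambda^{\rm rev}\,s_1s_2\cdots s_N. \tag{1}$$

**Definition (blow-up).** For a connected graph $G$ and $k\ge 1$, the graph $G[k]$ has vertex set $V(G)\times\{1,\dots,k\}$, and $(u,i)$ is adjacent to $(v,j)$ iff $uv\in E(G)$, or $u=v$ and $i\ne j$. For an order $\pi$ of $V(G)$, the order $\pi[k]$ replaces each $v$ by $(v,1),\dots,(v,k)$.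

If $G$ is a single edge, $G[k]$ is the complete graph $K_{2k}$. In general each vertex becomes a $k$-clique and each edge a complete bipartite connection.

Here is what these objects are for. An order of the vertices of a graph determines a search tree on it, and search trees are changed by rotations. We shall prove that passing from the tree of $\pi[k]$ to the tree of $\pi'[k]$ takes at least $\frac14k^2N\log_2N$ rotations. With a matching upper bound, this determines, up to constant factors, how far apart two search trees can be on a graph of given tree-width or path-width.

## 2. Search trees, rotations, and the diameter theorem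

All graphs are finite and simple.

**Definition (search tree).** Let $G$ be a connected graph. A search tree on $G$ is a rooted tree $T$ with vertex set $V(G)$, defined recursively: it has some root $r\in V(G)$, and the subtrees rooted at the children of $r$ are search trees on the connected components of $G-r$, one for each component.

"Ancestor" is non-strict unless we say "strict", and $u\preceq_Tv$ means that $u$ is an ancestor of $v$ in $T$. We also say that $u$ is above $v$. The relation $\preceq_T$ determines $T$.

**Definition (rotation).** Let $v$ be a child of $u$ in $T$, and let $S$ be the vertex set of the subtree rooted at $u$. The rotation at $v$ changes only the subtree on $S$, as follows: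

- $v$ becomes the root of the subtree on $S$, and $u$ becomes a child of $v$;
- the child subtrees of $u$ other than the one rooted at $v$ stay children of $u$;
- each child subtree of $v$ whose vertex set contains a $G$-neighbor of $u$ becomes a child subtree of $u$;
- the remaining child subtrees of $v$ stay children of $v$.

We say that this rotation swaps $\{u,v\}$. The result is again a search tree on $G$ (this will also come out of Lemma 2).

**Example.** On the path $x\,y\,z$ there are five search trees: four chains and one tree with root $y$ and children $x,z$. Writing chains from the root down, rotations give the cycle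
$$xyz\;-\;y\{x,z\}\;-\;zyx\;-\;zxy\;-\;xzy\;-\;xyz .$$
The step from $zxy$ to $xzy$ swaps $x$ and $z$, which are not adjacent in the graph. The child subtree $\{y\}$ of $x$ contains a neighbor of $z$, so it moves under $z$.

**Definition (rotation graph).** The vertices of $\mathcal R(G)$ are the search trees on $G$; two of them are adjacent if one arises from the other by a single rotation. ($\mathcal R(G)$ is the skeleton of the graph associahedron of $G$.) Let $d$ be the distance in $\mathcal R(G)$ and $\operatorname{diam}(\mathcal R(G))$ its diameter. For a class $\mathcal G$ of connected graphs put
$$\operatorname{Diam}(\mathcal G,n)=\max\{\operatorname{diam}(\mathcal R(G)):G\in\mathcal G,\ |V(G)|=n\}.$$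

**Definition (tree-width, path-width).** A tree decomposition of a graph $H$ is a tree $Y$ with a bag $B_y\subseteq V(H)$ for each node $y$, such that every vertex and both ends of every edge lie in some bag, and for every vertex the nodes whose bags contain it form a subtree of $Y$. Its width is $\max_y|B_y|-1$. The tree-width of $H$ is the minimum width. The path-width is the same with $Y$ required to be a path.

For example, the comb has the path decomposition $\{s_1,\ell_1\},\{s_1,s_2\},\{s_2,\ell_2\},\{s_2,s_3\},\dots,\{s_N,\ell_N\}$ of width $1$. We use two textbook facts. Restricting the bags shows that subgraphs do not have larger tree-width. And if $C$ induces a connected subgraph, the nodes whose bags meet $C$ form a subtree of $Y$: it is a union of the subtrees of the vertices of $C$, and those of adjacent vertices share a node.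

Let $\mathcal G_t^{\rm tw}$ and $\mathcal G_t^{\rm pw}$ be the classes of connected graphs of tree-width at most $t$ and of path-width at most $t$. The text "Search trees on graphs" (https://refubium.fu-berlin.de/bitstream/handle/fub188/45994/phd.pdf?isAllowed=y&save=y&sequence=1) asks for asymptotically tight bounds on $\operatorname{Diam}(\mathcal G_t^{\rm tw},n)$ and $\operatorname{Diam}(\mathcal G_t^{\rm pw},n)$. Both parameters vary, and we want absolute constants.

**Theorem 1.** Put $L=L(t,n)=\log_2(2n/t)$, so $L>1$. For all integers $1\le t<n$,
$$\tfrac1{192}\,t\,n\,L\;\le\;\operatorname{Diam}(\mathcal G_t^{\rm pw},n)\;\le\;\operatorname{Diam}(\mathcal G_t^{\rm tw},n)\;\le\;6\,t\,n\,L .$$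

Hence both quantities are $\Theta\big(t\,n\,\log(2n/t)\big)$, uniformly over $1\le t<n$. The middle inequality holds because $\mathcal G_t^{\rm pw}\subseteq\mathcal G_t^{\rm tw}$. The sharp leading constants are not determined here.

## 3. Search trees as classes of linear orders

The purpose of this section is to replace trees by linear orders, and rotations by transpositions of consecutive elements.

**Definition ($T_\pi$, linear extension).** For a linear order $\pi$ of $V(G)$, $G$ connected, $T_\pi$ is the search tree whose root is the $\pi$-first vertex and whose child subtrees are obtained recursively from the components of the rest with the induced orders. An order $\pi$ is a linear extension of $T$ if strict ancestors precede descendants.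

Clearly $\pi$ is a linear extension of $T_\pi$. Conversely, if $\pi$ is a linear extension of $T$, then $T_\pi=T$: the root of $T$ is $\pi$-first, and we repeat this in each child subtree. So every search tree is some $T_\pi$, usually for several $\pi$. On the path $xyz$, the orders $yxz$ and $yzx$ give the same tree.

**(F1)** *If $C\subseteq V(G)$ is nonempty and $G[C]$ is connected, then some vertex of $C$, denoted $\mathrm{top}_T(C)$, is an ancestor of all of $C$.* If the root $r$ is in $C$, take $r$. Otherwise $C$ lies in one component of $G-r$, and we recurse. For every linear extension $\pi$ of $T$, $\mathrm{top}_T(C)$ is the $\pi$-minimum of $C$. In particular (take $C$ to be an edge), adjacent vertices are comparable in every search tree, and the upper one is the one that is earlier in $\pi$.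

**(F2)** *$u\preceq_Tv$ iff some connected $C\ni u,v$ has $\mathrm{top}_T(C)=u$.* The direction from right to left is the definition of top. For the other, let $C$ be the vertex set of the subtree at $u$, which is connected in $G$.

So for $T=T_\pi$, $u$ is above $v$ iff some connected set containing both has $\pi$-minimum $u$. The whole tree is encoded by the minima of connected sets.

**Lemma 2.** (i) Let $u,v$ be consecutive in $\pi$, $u$ first, and let $\pi'$ arise by transposing them. Then either $T_{\pi'}=T_\pi$, or $v$ is a child of $u$ in $T_\pi$ and $T_{\pi'}$ is the result of the rotation at $v$.
(ii) If $v$ is a child of $u$ in $T$, there is a linear extension $\pi$ of $T$ with $u$ immediately before $v$, and then $T_{\pi'}$ is the rotation of $T$ at $v$.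

**Proof of (i).** Let $P$ be the set of vertices before $u$. Let $A$ be a connected set whose minimum changes when we pass from $\pi$ to $\pi'$. Then its $\pi$-minimum is $u$ and $v\in A$. Hence $A\cap P=\emptyset$, so $u,v$ lie in one component $C$ of $G-P$ and $A\subseteq C$.

If $u,v$ lie in different components of $G-P$, no minimum changes, so $T_{\pi'}=T_\pi$ by (F2).

Now let $u,v$ lie in one component $C$ of $G-P$. An ancestor relation between two vertices not both in $C$ is witnessed only by sets $A\not\subseteq C$, whose minima do not change. So the two trees agree on all such relations. In $T_\pi$ the vertex $u$ is the first of $C$. The connected sets with minimum $u$ avoid $P$, hence lie in $C$, and $C$ itself is one. So the subtree at $u$ has vertex set exactly $C$. In the same way the subtree at $v$ in $T_{\pi'}$ has vertex set $C$. It remains to compare the two subtrees on $C$.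

In $T_\pi$, the root on $C$ is $u$. Let $D$ be the component of $C-u$ containing $v$. Its first vertex is $v$, so $v$ is a child of $u$. Let the $E$'s be the other components of $C-u$ and the $F$'s the components of $D-v$. The components of $C-\{u,v\}$ are exactly the $E$'s and $F$'s. Each $E$ contains a neighbor of $u$ (as $C$ is connected) and no neighbor of $v$ (as $v\in D$).

In $T_{\pi'}$, the root on $C$ is $v$. The component of $C-v$ containing $u$ consists of $u$, all the $E$'s, and those $F$'s that contain a neighbor of $u$; its first vertex is $u$. The remaining $F$'s are components of $C-v$. On each $E$ and $F$ the induced orders are the same, so the subtrees are unchanged. This is exactly the rotation at $v$.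

**Proof of (ii).** List the vertices outside the subtree of $u$ by nondecreasing depth, then $u$, then $v$, then the rest of the subtree of $u$ by nondecreasing depth. Strict ancestors of outside vertices are outside, and the only strict ancestor of $v$ inside the subtree of $u$ is $u$, so this is a linear extension. The subtree of $u$ is connected in $G$ and contains no vertex preceding $u$. So $u,v$ lie in the same component of $G-P$, and the second case of (i) applies. $\square$

We record two consequences.

**(R1)** The inverse of a rotation swapping $\{u,v\}$ is a rotation swapping $\{u,v\}$. Indeed, transposing back in (ii) gives a different tree ($T\ne T_{\pi'}$), so (i) applies. Thus walks in $\mathcal R(G)$ are sequences of rotations in either direction.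

**(R2)** If $p,q$ are $G$-adjacent, a rotation changes which of $p,q$ is above the other iff it swaps $\{p,q\}$. Indeed the two trees are $T_\pi$ and $T_{\pi'}$ for orders that differ only in the relative order of the swapped pair, and by (F1) the upper of $p,q$ is the earlier one.

## 4. Cliques, stars and paths

**Cliques.** Removing vertices from $K_n$ leaves it connected, so search trees on $K_n$ are chains, i.e. linear orders, and rotations are transpositions of consecutive elements. Hence $\operatorname{diam}(\mathcal R(K_n))=\binom n2$. This is the case $t=n-1$, where $1<L=\log_2\frac{2n}{n-1}\le 2$, so $tnL$ is of order $n^2$. It also shows why the logarithm is of $2n/t$ and not of $n/t$: $\log_2\frac{n}{n-1}$ tends to $0$.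

**Stars.** Let $G$ be a star with center $c$ and $m$ leaves. A search tree is a chain of some leaves, then $c$, then the other leaves as children of $c$. Rotating at $c$ drops the parent leaf below $c$. After at most $m$ rotations $c$ is the root, and there is only one tree with root $c$. So the diameter is at most $2m$.

**Paths.** For the path $P_n=v_1\cdots v_n$, $n\ge2$,
$$n-1\le\operatorname{diam}(\mathcal R(P_n))\le 2(n-1). \tag{2}$$
For the lower bound take the trees of the orders $v_1\cdots v_n$ and $v_n\cdots v_1$. All $n-1$ edges have their ends in opposite relative order, and by (R2) one rotation reverses at most one edge. For the upper bound, note that a subtree lives on an interval of the path and its root splits the interval into a left and a right part, so search trees are binary search trees. Follow right children from the root. If no vertex on this route has a left child, the tree is the right chain $T_{v_1\cdots v_n}$. Otherwise, rotate up a left child $w$ of some vertex $p$ on the route: then $w$ takes the place of $p$, and $p$, with its right subtree, becomes the right child of $w$. The route gains one vertex. It starts with at least one vertex, so at most $n-1$ rotations lead to the right chain, and any two trees are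 at distance at most $2(n-1)$.

So stars and paths have linear diameter. Theorem 1 claims order $n\log n$ for $t=1$, and the comb is what realizes it.

## 5. Upper bound: short trees from balanced separators

The plan is to find one search tree $S$ in which every vertex has few strict ancestors, and to route every tree through $S$.

**Lemma 3.** For any search trees $T,S$ on a connected graph $G$, $d(T,S)\le\sum_w\delta_S(w)$, where $\delta_S(w)$ is the number of strict ancestors of $w$ in $S$.

**Proof.** Induction on $|V(G)|$; for one vertex both sides are $0$. Let $r$ be the root of $S$. Starting from $T$, rotate at $r$ as long as $r$ is not the root. Each such rotation lowers the depth of $r$ by exactly $1$, and the initial depth is at most $|V(G)|-1$. So after at most $|V(G)|-1$ rotations $r$ is the root. Now the child subtrees are search trees on the components of $G-r$, and rotations inside them are rotations of the whole tree. By induction each becomes the corresponding child subtree of $S$ using at most as many rotations as the sum of the depths in that subtree. A vertex $w\ne r$ has depth $\delta_S(w)-1$ in its child subtree, and there are $|V(G)|-1$ such vertices. The total is at most $(|V(G)|-1)+\sum_{w\ne r}(\delta_S(w)-1)=\sum_w\delta_S(w)$.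 $\square$

**Lemma 4 (balanced separators).** If a graph $H$ on $M\ge1$ vertices has tree-width at most $t$, there is $X\subseteq V(H)$ with $|X|\le t+1$ such that every component of $H-X$ has at most $M/2$ vertices.

**Proof.** Take a tree decomposition with tree $Y$ and bags of size at most $t+1$. Suppose that no bag works: for every node $y$ some component $C_y$ of $H-B_y$ has more than $M/2$ vertices. The nodes whose bags meet $C_y$ form a nonempty subtree of $Y$, which avoids $y$ because $C_y\cap B_y=\emptyset$. So it lies in one component of $Y-y$. Let $y$ point along the edge to its neighbor in that component. Each node points along one edge, and $Y$ has fewer edges than nodes, so some edge $yz$ is used by both its ends. Then all bags meeting $C_y$ are on the $z$-side of $yz$, and all bags meeting $C_z$ are on the $y$-side. A common vertex of $C_y$ and $C_z$ would lie in some bag meeting both, so $C_y\cap C_z=\emptyset$. This contradicts $|C_y|,|C_z|>M/2$. $\square$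

The natural use is to put a separator on top and recurse until the pieces are single vertices. This gives about $\log_2n$ levels of $t+1$ vertices and hence, by Lemma 3, a bound of order $tn\log n$. For $t=n-1$ that is $n^2\log n$, too large by a logarithm. The loss is in the bottom levels: a piece with at most $t$ vertices costs at most $t-1$ strict ancestors in total, whatever we do there. So we stop at size $t$.

**Step 1: the order.** Let $G$ be connected with tree-width at most $t$ and $n>t$ vertices. For certain connected induced subgraphs $C$ ("pieces", identified with their vertex sets) we define an order $\sigma_C$ recursively, starting with the piece $V(G)$ at level $0$. If $|C|\le t$, let $\sigma_C$ be any order of $C$. If $|C|>t$, let $X_C$ be the set from Lemma 4 for $G[C]$. It is nonempty, since otherwise the connected piece $C$ would satisfy $|C|\le|C|/2$. Let $\sigma_C$ list $X_C$ first, in any order, and then, one after another, the orders $\sigma_{C'}$ of the components $C'$ of $G[C]-X_C$, which are pieces of the next level. Put $S=T_\sigma$ with $\sigma=\sigma_{V(G)}$.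

**Step 2: where the ancestors are.** We show that strict ancestors come only from the separators of the pieces containing the vertex, or from its final small piece. Let $C$ be a piece with $|C|>t$, let $w\in C$, and let $u$ be a strict ancestor of $w$ in $T_{\sigma_C}$, a search tree on $G[C]$. If $w\in X_C$, then $u$ precedes $w$ in $\sigma_C$, so $u\in X_C\setminus\{w\}$. Let $w\notin X_C$, let $C'\ni w$ be its component of $G[C]-X_C$, and suppose $u\notin X_C$. By (F2) there is a connected $A\ni u,w$ in $G[C]$ with $\sigma_C$-minimum $u$. Since $X_C$ comes first in $\sigma_C$, $A\cap X_C=\emptyset$. So $A\subseteq C'$, and by (F2) $u$ is a strict ancestor of $w$ in $T_{\sigma_{C'}}$. By induction, every strict ancestor of $w$ in $S$ lies in some $X_C$ with $w\in C$, $|C|>t$, or in the final piece of size at most $t$ containing $w$, if there is one. The latter contributes at most $t-1$ strict ancestors.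

**Step 3: counting levels.** At each level at most one piece contains $w$, and a piece at level $i$ has at most $n/2^i$ vertices. So it can have more than $t$ vertices only if $i<\log_2(n/t)$. The number of such integers $i\ge0$ is $\lceil\log_2(n/t)\rceil\le\log_2(n/t)+1=L$. Hence, using $L>1$,
$$\delta_S(w)\le(t+1)L+(t-1)\le2tL+tL=3tL.$$

**Step 4: conclusion.** By Lemma 3 and the symmetry of $d$, any search trees $T,T'$ on $G$ satisfy $d(T,T')\le d(T,S)+d(S,T')\le 6tnL$. This is the upper bound of Theorem 1.

## 6. Edge counting, its limit, and minor projections

The lower bounds in (2) and for cliques counted edges whose ends are in opposite order in the two trees: by (R2) each costs its own rotation. The bound obtained is at most $|E(G)|$, and for tree-width at most $t$ this is at most $tn$. To see this, take a tree decomposition of width at most $t$ with fewest nodes. If it has a single node, all degrees are at most $t$. Otherwise let $y$ be a leaf node with neighbor $z$. By minimality $B_y\not\subseteq B_z$, and a vertex of $B_y\setminus B_z$ lies in no other bag, so all its neighbors are in $B_y$ and its degree is at most $t$. Delete a vertex of degree at most $t$ and repeat. So edge counting never produces the logarithm. For the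 two orders in (1) it produces nothing at all: in both, $\ell_i$ precedes $s_i$ and $s_i$ precedes $s_{i+1}$, so every edge has the same orientation in both trees.

We must therefore use non-adjacent pairs as well. They may become incomparable, so no single such pair has to be swapped. What we can do is look at the rotation sequence through many small contracted graphs. The next lemma makes this legitimate.

**Lemma 5 (minor projection).** Let $G$ be connected. Let $H$ be a connected graph on $\{1,\dots,p\}$, and let $W_1,\dots,W_p\subseteq V(G)$ be disjoint, nonempty, inducing connected subgraphs, such that $ij\in E(H)$ implies that $G$ has an edge between $W_i$ and $W_j$. For a linear order $\pi$ of $V(G)$ let $\pi^H$ be the order of $\{1,\dots,p\}$ by the positions of the $\pi$-first elements of $W_1,\dots,W_p$.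

1. $T^H:=T_{\pi^H}$ depends only on $T=T_\pi$.
2. If $T_2$ arises from $T_1$ by a rotation swapping $\{u,v\}$, then $T_2^H=T_1^H$, or $u\in W_i$, $v\in W_j$ with $i\ne j$ and $T_2^H$ arises from $T_1^H$ by a rotation swapping $\{i,j\}$.
3. If $W_i=\{u\}$ and $W_j=\{v\}$, then $i\preceq_{T^H}j$ implies $u\preceq_Tv$. If moreover $ij\in E(H)$, every rotation swapping $\{u,v\}$ projects to a rotation swapping $\{i,j\}$ (not to the identity).

**Example.** Let $G=C_4$, the comb with $N=4$, where $\lambda=\ell_1\ell_3\ell_2\ell_4$. Let $H$ be the tree with adjacent centers $s,x$, leaves $a_1,a_2$ at $s$ and $b_1,b_2$ at $x$. Take $W_s=\{s_1,s_2\}$, $W_x=\{s_3,s_4\}$, and the singletons $a_1=\ell_1$, $b_1=\ell_3$, $a_2=\ell_2$, $b_2=\ell_4$. The order $\pi$ of (1) projects to $a_1b_1a_2b_2\,s\,x$, and $\pi'$ to $b_2a_2b_1a_1\,s\,x$.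

**Proof of 1.** Let $C'$ be connected in $H$. Then $C=\bigcup_{i\in C'}W_i$ is connected in $G$. The $\pi^H$-minimum of $C'$ is the index $i$ whose $W_i$ contains the $\pi$-minimum of $C$, which is $\mathrm{top}_T(C)$. So by (F2), $i\preceq_{T^H}j$ iff some connected $C'\ni i,j$ has $\mathrm{top}_T(C)\in W_i$. This depends only on $T$.

**Proof of 2.** By Lemma 2(ii), $T_1=T_\pi$ and $T_2=T_{\pi'}$ up to exchanging the names $u,v$, where $\pi'$ arises from $\pi$ by transposing the consecutive elements $u,v$. Suppose first that $u,v$ are not the first elements of two different sets. If both lie in one $W_i$, the first element of $W_i$ at most changes from $u$ to the element now in the same position, so $\pi^H=\pi'^H$. In all other cases no set changes its first element: such a change would need $u$ and $v$ in one set. Moreover at most one of $u,v$ is a first element and it moves only past an element that is not first, so again $\pi^H=\pi'^H$. In the remaining case, $u$ and $v$ are the first elements of different $W_i,W_j$. Then $\pi^H,\pi'^H$ differ by transposing $i,j$, which are consecutive because nothing lies between $u$ and $v$. Apply Lemma 2(i) in $H$.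

**Proof of 3.** If $i\preceq_{T^H}j$, the proof of 1 gives a connected $C\ni u,v$ with $\mathrm{top}_T(C)\in W_i=\{u\}$, so $u\preceq_Tv$. If $ij\in E(H)$, then $u,v$ are adjacent in $G$. So $i,j$ are always comparable in $T^H$ and $u,v$ in $T$, and by the implication just proved (used for both directions), $i$ is above $j$ iff $u$ is above $v$. A rotation swapping $\{u,v\}$ reverses this by (R2). So $T^H$ changes, and by part 2 it changes by a rotation swapping $\{i,j\}$. $\square$

When all $W_i$ are singletons and $H$ is an induced subgraph, we call this the projection to the induced subgraph $H$. In general, deleting the steps that project to the identity turns a rotation sequence on $G$ into one on $H$.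

## 7. Alternation on the double star

**Definition (double star).** For $m\ge1$, $D_m$ has adjacent centers $s,x$, leaves $a_1,\dots,a_m$ at $s$, and leaves $b_1,\dots,b_m$ at $x$. A rotation is crossing if it swaps an element of $\{s,a_1,\dots,a_m\}$ with an element of $\{x,b_1,\dots,b_m\}$.

The case $m=1$ is the path $a\,s\,x\,b$. We want to go from the tree of $a\,b\,s\,x$ to the tree of $b\,a\,s\,x$; both are chains. One rotation does it, the swap of $\{a,b\}$. That rotation is crossing. Can we avoid crossing rotations that involve a leaf? Yes, writing $p\{q,r\}$ for children $q,r$ of $p$:
$$absx\to abxs\to a\,x\{b,s\}\to asxb\to s\{a,\,xb\}\to x\{b,\,sa\}\to bxsa\to b\,s\{x,a\}\to basx .$$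
The swaps are $sx,\ bx,\ sx,\ as,\ sx,\ bx,\ sx,\ as$. No leaf takes part in a crossing rotation, but the centers have to change places. The following claim says that this is forced.

**Lemma 6.** On the path $a\,s\,x\,b$, consider a rotation sequence that starts at the tree of an order beginning with $a,b$, ends at a tree with root $b$, and only swaps the pairs $\{a,s\},\{b,x\},\{s,x\}$. Then swaps of $\{a,s\}$ and of $\{b,x\}$ occur, and the first $\{b,x\}$ swap precedes the first $\{a,s\}$ swap. Right after the first $\{b,x\}$ swap, $x$ is above $s$. Right before the first $\{a,s\}$ swap, $s$ is above $x$.

**Proof.** The root changes only when it is swapped with a child. The initial root is $a$ and the final one is $b$. Let $\alpha$ be the rotation at which the root $a$ is first replaced; since it involves $a$, it swaps $\{a,s\}$. Before $\alpha$ no rotation involves $a$, since it would change the root. So $\alpha$ is the first $\{a,s\}$ swap, and before $\alpha$ all rotations happen in the subtree on $\{s,x,b\}$. Just before $\alpha$ the child of $a$, which is the root of this subtree, is $s$. So $s$ is above $x$ then.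

Initially the subtree on $\{s,x,b\}$ has root $b$, so its root changes before $\alpha$. The first change is by a swap of $b$, which must be a $\{b,x\}$ swap $\beta$. Any earlier $\{b,x\}$ swap would already have changed the root of the subtree, so $\beta$ is the first $\{b,x\}$ swap. Right after $\beta$ the root of the subtree is $x$, so $x$ is above $s$. $\square$

The mirrored statement holds too, by exchanging $a\leftrightarrow b$ and $s\leftrightarrow x$: if the sequence starts at the tree of an order beginning with $b,a$ and ends with root $a$, then the first $\{a,s\}$ swap precedes the first $\{b,x\}$ swap.

**Lemma 7 (double star).** Any rotation sequence on $D_m$ from the tree of the order $a_1b_1a_2b_2\cdots a_mb_m\,s\,x$ to the tree of the order $b_ma_m\cdots b_2a_2b_1a_1\,s\,x$ contains at least $m/2$ crossing rotations.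

**Step 1: bad indices.** We separate the indices that already pay by themselves. Call $g$ bad if no rotation in the sequence swaps $a_g$ with an element of $\{x,b_1,\dots,b_m\}$, and none swaps $b_g$ with an element of $\{s,a_1,\dots,a_m\}$. Let $p$ be the number of bad indices. Each index that is not bad has a crossing rotation involving $a_g$ or $b_g$. Such a rotation serves at most two indices and is not a swap of $\{s,x\}$.

**Step 2: projecting to paths.** We show that Lemma 6 applies to any two bad indices. Let $g,g'$ be bad, possibly equal, and project the sequence to the induced path $a_{g'}\,s\,x\,b_g$. By Lemma 5(2) only rotations with both swapped vertices on this path matter. Since $g'$ is bad, $a_{g'}$ is not swapped with $x$ or $b_g$. Since $g$ is bad, $b_g$ is not swapped with $s$ or $a_{g'}$. So only $\{a_{g'},s\},\{b_g,x\},\{s,x\}$ are swapped. By Lemma 5(2) and (3), swaps of these adjacent pairs in $D_m$ correspond exactly to swaps in the projection, and "above" in the projection implies "above" in $D_m$. Let $\alpha_g$ and $\beta_g$ be the times of the first rotations of the $D_m$-sequence that swap $\{a_g,s\}$ and $\{b_g,x\}$ respectively.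

**Step 3: one bad index.** Take $g=g'$. The projected start order is $a_gb_gsx$ and the end order is $b_ga_gsx$. By Lemma 6 the times $\alpha_g,\beta_g$ exist, $\beta_g<\alpha_g$, $x$ is above $s$ right after $\beta_g$, and $s$ is above $x$ right before $\alpha_g$. The latter also holds right after $\alpha_g$, because that rotation swaps $\{a_g,s\}$ and not $\{s,x\}$.

**Step 4: two bad indices.** Take $g<g'$. In the start order $b_g$ precedes $a_{g'}$, so the projected start order is $b_ga_{g'}sx$, and the end order is $a_{g'}b_gsx$. By the mirrored form of Lemma 6, $\alpha_{g'}<\beta_g$.

**Step 5: the count.** Let $g_1<\dots<g_p$ be the bad indices. Steps 3 and 4 give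
$$\beta_{g_p}<\alpha_{g_p}<\beta_{g_{p-1}}<\alpha_{g_{p-1}}<\cdots<\beta_{g_1}<\alpha_{g_1}.$$
Right after each $\beta$-time $x$ is above $s$, and right after each $\alpha$-time $s$ is above $x$. By (R2) there is a swap of $\{s,x\}$ between any two consecutive times. So if $p\ge1$, at least $2p-1$ rotations swap $\{s,x\}$, and these are crossing. With Step 1, the number of crossing rotations is at least
$$\frac{m-p}2+\max(0,2p-1)\ \ge\ \frac m2 :$$
for $p=0$ this is clear, and for $p\ge1$ the left side is $\frac m2+\frac{3p}2-1>\frac m2$. $\square$

## 8. Summing over scales on the comb

Lemma 7 applied to a single splitting of the comb would give only a linear bound. But $\lambda$ alternates on every dyadic interval (Lemma 1), so every interval has its own double star. It remains to see that the rotations counted for different intervals are different.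

**Lemma 8.** Let $N=2^h$, $h\ge1$. For the orders $\pi,\pi'$ of $V(C_N)$ in (1), $d(T_\pi,T_{\pi'})\ge\frac14Nh$.

**Step 1: the assignment.** Take a rotation sequence from $T_\pi$ to $T_{\pi'}$. Assign each rotation that swaps vertices of two different indices to the smallest dyadic interval containing both indices. These indices then lie in different halves of it. Conversely, two indices in different halves of $I$ have $I$ as their smallest common dyadic interval. Each rotation is assigned to at most one interval.

**Step 2: at least $|I|/4$ rotations are assigned to $I$.** Fix $I$ and put $m=|I|/2$. Apply Lemma 5 with $H=D_m$, where $W_s$ and $W_x$ are the sets of spine vertices with index in the left and in the right half of $I$, and every leaf with index in $I$ is a singleton. The sets $W_s,W_x$ are consecutive stretches of the spine, so they are connected and joined by an edge. By Lemma 1 we may name the leaves $a_1,b_1,a_2,b_2,\dots,a_m,b_m$ in the order in which $\lambda$ lists them, the $a$'s being in the left half and the $b$'s in the right half. So $a_g$ is adjacent to a vertex of $W_s$ and $b_g$ to a vertex of $W_x$, as required. In $\pi$ and $\pi'$ all leaves precede the spine, and the first vertex of $W_s$ precedes that of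 $W_x$. So the projected orders are
$$a_1b_1\cdots a_mb_m\,s\,x\qquad\text{and}\qquad b_ma_m\cdots b_1a_1\,s\,x .$$
By Lemma 7 the projected sequence has at least $m/2$ crossing rotations. By Lemma 5(2) each comes from a rotation on $C_N$ that swaps vertices whose indices lie in different halves of $I$, i.e. from a rotation assigned to $I$. So at least $m/2=|I|/4$ rotations are assigned to $I$.

**Step 3: the sum.** There are $N/2^j$ dyadic intervals of size $2^j$, for each $j=1,\dots,h$. The length of the sequence is at least $\sum_{j=1}^h\frac N{2^j}\cdot\frac{2^j}4=\frac{Nh}4$. $\square$

## 9. Averaging over transversals of a blow-up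

For larger $t$ we blow up the comb. Splitting $G[k]$ into the $k$ disjoint copies $V(G)\times\{i\}$ and projecting to each would give a factor of $k$ only. Using all transversals gives $k^2$.

**Lemma 9.** For a connected graph $G$ and linear orders $\pi,\pi'$ of $V(G)$, $\ d(T_{\pi[k]},T_{\pi'[k]})\ge k^2\,d(T_\pi,T_{\pi'})$.

**Proof.** Take a sequence of $q$ rotations from $T_{\pi[k]}$ to $T_{\pi'[k]}$. For $\varphi:V(G)\to\{1,\dots,k\}$ let $W_\varphi=\{(v,\varphi(v)):v\in V(G)\}$. It induces a copy of $G$, and on it $\pi[k],\pi'[k]$ restrict to $\pi,\pi'$. By Lemma 5, projecting to $W_\varphi$ gives a rotation sequence from $T_\pi$ to $T_{\pi'}$ in which only rotations whose swapped pair lies in $W_\varphi$ project non-trivially. So at least $d(T_\pi,T_{\pi'})$ rotations of the sequence have their pair in $W_\varphi$. Now choose $\varphi$ uniformly at random. A pair $\{(u,i),(v,j)\}$ lies in $W_\varphi$ with probability $1/k^2$ if $u\ne v$, and with probability $0$ if $u=v$. So the expected number of rotations with pair in $W_\varphi$ is at most $q/k^2$, and it is at least $d(T_\pi,T_{\pi'})$. $\square$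

## 10. The lower bound for path-width $t$

**Lemma 10.** Let $n\ge4k\ge4$, $h=\lfloor\log_2\frac n{2k}\rfloor\ge1$ and $N=2^h$. Every connected graph on $n$ vertices with $C_N[k]$ as an induced subgraph has a rotation graph of diameter at least $\frac{kn}{32}\log_2\frac n{2k}$.

**Proof.** Note that $C_N[k]$ has $2kN\le n$ vertices. Extend the orders $\pi[k],\pi'[k]$, with $\pi,\pi'$ from (1), arbitrarily by the remaining vertices. Projecting to the induced subgraph $C_N[k]$ does not lengthen rotation sequences (Lemma 5). So by Lemmas 9 and 8 the distance of the two resulting trees is at least $k^2\cdot\frac{Nh}4$. Here $N>\frac n{4k}$, because $h>\log_2\frac n{2k}-1$, and $h\ge\frac12\log_2\frac n{2k}$, because $\lfloor y\rfloor\ge y/2$ for $y\ge1$. Hence the distance is at least $\frac{k^2}4\cdot\frac n{4k}\cdot\frac12\log_2\frac n{2k}=\frac{kn}{32}\log_2\frac n{2k}$. $\square$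

**Case $n\ge4t$.** Let $k=\lfloor(t+1)/2\rfloor$. Then $2k-1\le t$ and $t/2\le k\le t$, so $n\ge4k$. With $h,N$ as in Lemma 10, take $C_N[k]$ and add $n-2kN$ further vertices, each adjacent exactly to the $k$ vertices of $\{s_1\}\times\{1,\dots,k\}$. Write $\hat v=\{v\}\times\{1,\dots,k\}$. Consider the sequence of bags
$$\hat s_1\cup\{e\}\ (e\text{ an added vertex}),\quad\hat s_1\cup\hat\ell_1,\ \hat s_1\cup\hat s_2,\ \hat s_2\cup\hat\ell_2,\ \hat s_2\cup\hat s_3,\ \dots,\ \hat s_N\cup\hat\ell_N ,$$
with one bag for each $e$ at the beginning. Every edge lies inside some $\hat v$, or joins $\hat s_i$ to $\hat\ell_i$ or to $\hat s_{i+1}$, or joins some $e$ to $\hat s_1$, so it lies in a bag. The bags containing $\hat s_i$ are consecutive, and each $e$ and each $\hat\ell_i$ occurs in one bag. So this is a path decomposition with bags of size at most $2k$, and the path-width is at most $2k-1\le t$. The graph is connected with $n$ vertices. Since $\log_2\frac n{2t}\ge1$, we have $L=\log_2\frac n{2t}+2\le3\log_2\frac n{2t}$. By Lemma 10 the diameter is at least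
$$\frac{kn}{32}\log_2\frac n{2k}\ \ge\ \frac{tn}{64}\log_2\frac n{2t}\ \ge\ \frac{tnL}{192}.$$

**Case $n<4t$.** Here the logarithm is bounded and edge counting suffices. Take $K_{t+1}$ with $n-t-1\ge0$ pendant vertices attached to one of its vertices $v$. The bags $V(K_{t+1})$ and $\{v,e\}$, one for each pendant vertex $e$, form a path decomposition of width $t$. Take two orders of all the vertices whose restrictions to $V(K_{t+1})$ are opposite. In the two trees all $\binom{t+1}2$ adjacent pairs of $K_{t+1}$ have opposite relative order, and by (R2) each rotation changes the relative order of at most one adjacent pair. So the distance is at least $\binom{t+1}2\ge\frac{t^2}2>\frac{tn}8$. As $L<\log_28=3$, this exceeds $\frac{tnL}{24}\ge\frac{tnL}{192}$.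

Together with Section 5 this proves Theorem 1. $\blacksquare$

## 11. Interval graphs, bandwidth, and the exact cost of a blow-up

The following additions are not needed for Theorem 1.

**Interval graphs.** The graphs in Section 10 have path decompositions in which all bags are cliques. Map each vertex to the interval of positions of the bags containing it. Two vertices are adjacent iff their intervals meet, so these are interval graphs. Moreover every clique lies in one bag: among pairwise intersecting intervals, the largest left endpoint belongs to all of them. So the clique number is at most $t+1$. Hence the bounds of Theorem 1 hold, with the same constants, for every class of connected graphs that contains all connected interval graphs of clique number at most $t+1$ and is contained in $\mathcal G_t^{\rm tw}$.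

**Definition (bandwidth).** A graph has bandwidth at most $t$ if its vertices can be listed so that adjacent vertices are at distance at most $t$ in the list. Let $\mathcal G_t^{\rm bw}$ be the class of connected graphs of bandwidth at most $t$.

For $n>t$ the sets of $t+1$ consecutive vertices of the list, in their order, are the bags of a path decomposition. So $\mathcal G_t^{\rm bw}\subseteq\mathcal G_t^{\rm pw}$ on $n>t$ vertices. A connected graph of bandwidth at most $1$ is a path.

**Theorem 2.** For all integers $2\le t<n$: $\ \frac1{288}\,tnL\le\operatorname{Diam}(\mathcal G_t^{\rm bw},n)\le6\,tnL$. For $t=1$ and $n\ge2$: $\ n-1\le\operatorname{Diam}(\mathcal G_1^{\rm bw},n)\le2(n-1)$.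

**Proof.** The case $t=1$ is (2). For $t\ge2$ the upper bound is Theorem 1.

Let $t\ge2$ and $n\ge4t$. Put $k=\lfloor(t+1)/3\rfloor$. Then $k\ge\frac{t-1}3\ge\frac t6$ and $k\le\frac{t+1}3\le\frac t2$, both because $t\ge2$; also $k\ge1$. With $N$ as in Lemma 10, list $C_N[k]$ as $\hat s_1,\hat\ell_1,\hat s_2,\hat\ell_2,\dots,\hat s_N,\hat\ell_N$. The most distant adjacent vertices are the first of $\hat s_i$ and the last of $\hat s_{i+1}$, at distance $3k-1\le t$. Append a path of $n-2kN$ new vertices starting at the last vertex of the list. By Lemma 10 and $2k\le t$ the diameter is at least
$$\frac{kn}{32}\log_2\frac n{2k}\ \ge\ \frac{tn}{192}\log_2\frac nt .$$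
Since $\log_2\frac nt\ge2$, we have $L=1+\log_2\frac nt\le\frac32\log_2\frac nt$, so this is at least $\frac{tnL}{288}$.

Let $n<4t$. Take $K_{t+1}$ followed by a path of $n-t-1$ vertices attached to its last vertex. It has bandwidth $t$, and the argument of the second case of Section 10 gives at least $\frac{tnL}{24}$. $\square$

**Proposition (exact blow-up identity).** For every connected $G$, all linear orders $\pi,\pi'$ of $V(G)$ and all $k\ge1$, $\ d(T_{\pi[k]},T_{\pi'[k]})=k^2\,d(T_\pi,T_{\pi'})$.

**Step 1: $T_{\pi[k]}$ depends only on $T_\pi$.** This is needed so that we can change the order between rotations. We show that $(u,i)\preceq(v,j)$ in $T_{\pi[k]}$ iff either $u=v$ and $i\le j$, or $u\ne v$ and $u\preceq v$ in $T_\pi$. Suppose that a connected set in $G[k]$ with $\pi[k]$-minimum $(u,i)$ contains $(v,j)$. If $u=v$, then $i\le j$. If $u\ne v$, its projection to $V(G)$ is connected, has $\pi$-minimum $u$ and contains $v$, so $u\preceq v$. Conversely, if $u=v$ and $i\le j$, use the set $\{(u,i),(u,j)\}$. If $u\ne v$ and $C\ni u,v$ is connected with $\pi$-minimum $u$, use $\{(u,i)\}\cup\big((C\setminus\{u\})\times\{1,\dots,k\}\big)$. It is connected because each component of $G[C\setminus\{u\}]$ contains a neighbor of $u$, and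 its $\pi[k]$-minimum is $(u,i)$. With (F2) this proves the equivalence.

**Step 2: the two inequalities.** The inequality "$\ge$" is Lemma 9. For "$\le$", take a shortest path from $T_\pi$ to $T_{\pi'}$. By Lemma 2(ii) each of its rotations is given by transposing consecutive elements $u,v$ in some order $\rho$ of $V(G)$. In $\rho[k]$ the blocks of $u$ and $v$ are exchanged by $k^2$ transpositions of consecutive elements, i.e. by at most $k^2$ rotations (Lemma 2(i)). By Step 1 the trees at which these pieces start and end depend only on the trees on the shortest path, so the pieces fit together. $\square$
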